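# Random regular graphs of degree between $3$ and $n/2$ have invertible adjacency matrices

## 1. Guessing invertibility, and testing degrees $1$, $2$, $3$, $n-3$, $n-2$

Let $n,d$ be positive integers with $nd$ even. Choose a graph uniformly at random among all simple $d$-regular graphs on $V=\{1,\dots,n\}$, and let $A(n,d)$ be its adjacency matrix. "Almost surely" (a.s.) means with probability tending to $1$ as $n\to\infty$. Is $A(n,d)$ invertible over the real numbers, a.s.?

The first guess is yes. The equation $Av=0$ says that at every vertex the values of $v$ on the neighbors add up to $0$. That is $n$ linear conditions on $n$ unknowns, and a random graph should not make them dependent. Let us test this.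

*Degree $1$.* The graph is a perfect matching, $A$ is a permutation matrix, and $\det A=\pm1$. The guess holds for every graph.

*Degree $2$.* The graph is a disjoint union of cycles. A $k$-cycle has eigenvalues $2\cos(2\pi j/k)$, and $0$ is among them exactly when $4\mid k$. So $A$ is singular as soon as one cycle has length divisible by $4$. In a random $2$-regular graph the numbers of $k$-cycles, $3\le k\le k_0$, converge jointly to independent Poisson$(1/2k)$ variables (Bollobás; Wormald). Hence for every $j_0$
$$\limsup_{n\to\infty}\mathbf P(\text{no cycle of length divisible by }4)\le\exp\Big(-\sum_{j\le j_0}\frac1{8j}\Big),$$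
and the right side tends to $0$ as $j_0\to\infty$. So $A(n,2)$ is a.s. singular, and the guess is wrong for $d=2$.

*Degree $n-2$* ($n\ge4$ even). The complement is a perfect matching. A vertex and its unique non-neighbor have the same neighborhood, so $A$ has two equal rows and is always singular.

*Degree $n-3$.* The complement $\bar G$ is $2$-regular, with adjacency matrix $\bar A=J-I-A$, where $J$ is the all-ones matrix. A cycle of length divisible by $3$ has the eigenvalue $2\cos(2\pi/3)=-1$, with an eigenvector orthogonal to the all-ones vector. Extend this vector by $0$ to $v$. Then $Jv=0$ and $Av=-(I+\bar A)v=0$. A.s. such a cycle exists, by the argument for degree $2$, since now the exponent is $\sum_j\frac1{6j}=\infty$. So $A(n,n-3)$ is a.s. singular.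

*Degree $3$, small $n$.* For $n=6$ we have $d=3=n-3$. The complement is a hexagon or two triangles, and both contain a cycle of length divisible by $3$. So all $70$ labeled cubic graphs on six vertices ($60$ prisms, $10$ copies of $K_{3,3}$) are singular. For $n=8$ things improve: the cube has eigenvalues $3,1,-1,-3$ with multiplicities $1,3,3,1$, hence determinant $9$, and two disjoint $K_4$'s have only the eigenvalues $3,-1$.

So the guess needs a lower limit on $d$, namely $3$, and some upper limit. The survey "Random Matrices: A Survey" states it in this form.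

**Conjecture.** $A(n,d)$ is a.s. non-singular for all $3\le d\le n/2$. That is: for every integer-valued function $d=d(n)$, defined for all sufficiently large $n$ (in particular $n\ge6$) along which $nd(n)$ is even, with $3\le d(n)\le n/2$, we have $\mathbf P(\det A(n,d(n))=0)\to0$ along the $n$ for which $d(n)$ is defined; the determinant is taken over the reals.

The conjecture is true. For bounded $d$ it is a published theorem that we cite. For $d\to\infty$ we give a complete proof, whose only other external input is a published bound on the second eigenvalue.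

## 2. Two theorems, notation, and the published inputs

Throughout, $G$ is a uniform random $d$-regular graph on $V$, $A$ its adjacency matrix, $\mathbf 1$ the all-ones vector, $\mathbf e_j$ the unit vectors, $u\cdot v$ the standard bilinear form over whatever field we are in, and $N(a)$ the neighborhood of $a$. An *oriented edge* is an ordered pair $(a,b)$ with $ab\in E(G)$; there are $nd$ of them, and since $G$ is regular each endpoint of a uniform oriented edge is a uniform vertex. For $\kappa\in\mathbb Z$ put $A_\kappa=A-\kappa I$. Note that $A_\kappa\mathbf 1=(d-\kappa)\mathbf 1$. The conjecture is about $\kappa=0$; general $\kappa$ costs nothing.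

**Theorem 1.** Let $d=d(n)\to\infty$, $d\le n/2$, $nd$ even ($n$ running through any infinite set), and let $\kappa=\kappa_n\in\mathbb Z$, $\kappa_n\ne d$. Then $\mathbf P(\det(A-\kappa_nI)=0)\to0$.

**Theorem 2 (the conjecture).** If $3\le d(n)\le n/2$ and $nd(n)$ is even, then $\mathbf P(\det A(n,d(n))=0)\to0$.

Put $R=A-\frac dnJ$ and $\lambda(G)=\|R\|$. Since $R\mathbf 1=0$ and $R=A$ on $\mathbf 1^\perp$, $\lambda(G)$ is the largest absolute value of an eigenvalue of $A$ on $\mathbf 1^\perp$. (For the complete graph, $A=J-I$ acts as $-I$ on $\mathbf 1^\perp$, so $\lambda=1$.) We use the following published results.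

* [H] J. Huang, *Invertibility of adjacency matrices for random $d$-regular graphs*, GAFA 31 (2021): for every fixed $d\ge3$ there is $\mathfrak d>0$ such that the adjacency matrix of a random $d$-regular graph on $n$ vertices is singular over $\mathbb R$ with probability at most $n^{-\mathfrak d}$, for $n$ large. (For fixed $d$, a bound $o(1)$ for the configuration model implies one for the uniform simple graph, because the configuration model is simple with probability bounded below.)
* [CGJ] Cook–Goldstein–Johnson, *Size biased couplings and the spectral gap for random regular graphs*, Ann. Probab. 46 (2018): for all $C,K>0$ there is $\alpha$ such that if $d\le Cn^{2/3}$, then $\lambda(G)\le\alpha\sqrt d$ with probability at least $1-n^{-K}$, for $n$ large.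
* [TY] Tikhomirov–Youssef, *The spectral gap of dense random regular graphs*, Ann. Probab. 47 (2019): for $\alpha\in(0,1)$ and $n^\alpha\le d\le n/2$, $\lambda(G)\le C_\alpha\sqrt d$ with probability at least $1-1/n$.

By [CGJ] and [TY] (with $\alpha=\frac12$) there is an absolute $C_0\ge1$ such that, in the setting of Theorem 1, the event
$$\Lambda=\{\lambda(G)\le C_0\sqrt d\}$$
has probability $1-o(1)$.

*Theorem 1 and [H] imply Theorem 2.* If $\mathbf P(\det A=0)\not\to0$, it is at least some $c>0$ along a subsequence of $n$. Pass to a further subsequence along which either $d$ is constant, contradicting [H], or $d\to\infty$, contradicting Theorem 1 with $\kappa=0$. $\square$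

From now on $d\to\infty$ and $d\le n/2$. "W.h.p." means with probability $1-o(1)$, "large $n$" includes "large $d$", and $p$ is a fixed prime, $p\ge23$. In the end $n\to\infty$ first and then $p\to\infty$.

**Definition (sparse vectors, level sets).** A vector is *$M$-sparse* if at most $M$ of its coordinates are nonzero. The level sets of $w\in\mathbb F_p^n$ are $L_i(w)=\{j:w_j=i\}$, $i\in\mathbb F_p$.

For example $w=(0,0,1,2,2,1)\in\mathbb F_3^6$ is $4$-sparse and has level sets $\{1,2\},\{3,6\},\{4,5\}$.

Textbook facts that we use: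

* Mixing lemma: on $\Lambda$, $\big|\mathbf 1_X^TA\mathbf 1_Y-\frac dn|X||Y|\big|=|\mathbf 1_X^TR\mathbf 1_Y|\le C_0\sqrt{d|X||Y|}$.
* Chernoff: if $X$ is a sum of independent indicators and $\mathbf EX\ge\mu$, then $\mathbf P(X<(1-\varepsilon)\mu)\le e^{-\varepsilon^2\mu/2}$ for $0<\varepsilon<1$.
* Hilbert–Schmidt norm: $\|M\|_{HS}^2$ is the sum of squares of the entries and is at most $\mathrm{rank}(M)\,\|M\|^2$. If $M$ has rank at most $1$, then $|\mathrm{tr}\,M|\le\|M\|$.
* Fourier inversion: for a random $Z\in\mathbb F_p^n$, $\mathbf P(Z=u)=p^{-n}\sum_{\theta\in\mathbb F_p^n}\mathbf E\,e^{2\pi i\,\theta\cdot(Z-u)/p}$. Also $\big|\frac{1+e^{2\pi ir/p}}2\big|=|\cos(\pi r/p)|\le\cos(\pi/p)$ for $r\not\equiv0$ mod $p$, since $\pi r/p$ is at distance at least $\pi/p$ from $\pi\mathbb Z$.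
* Entropy count: the number of $w\in\mathbb F_p^n$ with level sets of sizes $n_i$ is at most $e^{nH}$ with $H=-\sum_i\frac{n_i}n\log\frac{n_i}n$ (the corresponding term of $(\sum_i\frac{n_i}n)^n=1$ is at most $1$). Here $H\le\log p$, with equality only if all $n_i/n=1/p$. Also $\binom nk\le(en/k)^k$.

## 3. A union bound modulo $p$, where it stalls, and a stationary corank

A union bound over real vectors has infinitely many terms, so a sensible person reduces modulo a prime. If $\det A=0$ over $\mathbb Q$, then $A$ is singular over $\mathbb F_p$. So it would suffice to bound $\sum_{w\ne0}\mathbf P(Aw=0)$ over $w\in\mathbb F_p^n$. For a typical $w$ one can prove (Lemma 3 below) that $\mathbf P(Aw=u)\le p^{-n}e^{o(n)}$. But there are $p^n$ vectors. Even the ideal bound $p^{-n}$ for each would give a sum of about $1$, and a bound of about $1$ on a probability is empty. No sharpening of the per-vector estimate repairs this for fixed $p$. Moreover the target itself is wrong: if $p\mid d$, then $A\mathbf 1=d\mathbf 1=0$ over $\mathbb F_p$, so $A$ is always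 singular modulo $p$.

What the union bound does deliver is structure. It beats every class of vectors that has exponentially fewer than $p^n$ members. Hence all nonconstant kernel vectors modulo $p$, and even all solutions of "$A_\kappa w$ is constant up to boundedly many coordinates", have level sets of size about $n/p$ (Proposition 6).

The singularity itself is then handled over $\mathbb Q$ by a different principle. We construct from $G$, by one random local move, a graph $G'$ with the same law as $G$. Let $N(G)=\dim\ker_{\mathbb Q}A_\kappa(G)$. Then $\mathbf EN(G')=\mathbf EN(G)$. Suppose the move, apart from failures, lowers $N$ whenever $N\ge1$ and leaves $N=0$ alone. Equality of expectations then forces $\mathbf P(N\ge1)$ to be bounded by a multiple of $\mathbf P(\text{fail})$. A failure will be a coincidence between rational vectors and a random choice, such as $v_a=v_{a'}$ for a random pair of vertices. Reducing the vector modulo $p$ and using its level sets shows that each coincidence has probability $O(p^{-1/2})$, and $p$ is at our disposal.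

The plan: Sections 4–7 prove the structure modulo $p$; Section 8 describes the move; Sections 9 and 10 prepare the control of failures; Section 11 finishes.

## 4. Edge counts from the spectral gap

Write $P=\frac dnJ$ and $P'=(1-\frac dn)J$. Then $A=P+R$, $J-A=P'-R$, $\|P\|=d$, $\|P'\|\le n$, $JR=RJ=0$, and $\|R\|\le C_0\sqrt d$ on $\Lambda$. For $Y\subset V$ let $\Pi_Y$ be the diagonal projection to $Y$.

The first lemma serves to replace two random edges by four random vertices.

**Lemma 1.** There is $C_1=C_1(C_0)$ such that on $\Lambda$, for $V_1,\dots,V_4\subset V$ and two independent uniform oriented edges $(a,b),(c,g)$ of $G$: the probability that $a\in V_1,b\in V_2,c\in V_3,g\in V_4$, that $a,b,c,g$ are distinct, and $ac,bg\notin E$, is at least $\frac14\prod_i\frac{|V_i|}n-C_1d^{-1/2}$.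

*Proof.* Forget distinctness for the moment (so $a=c$ or $b=g$ is allowed; $J-A$ has ones on the diagonal). Walking $a\to b\to g\to c\to a$, the number of good $(a,b,c,g)$ is
$$\mathrm{tr}\big(\Pi_{V_1}A\,\Pi_{V_2}(J-A)\,\Pi_{V_4}A\,\Pi_{V_3}(J-A)\big).$$
Insert $A=P+R$, $J-A=P'-R$ and expand into $16$ terms. The term without $R$ is $(\frac dn)^2(1-\frac dn)^2\prod|V_i|$. A term with at least one $R$ and at least one $P$ or $P'$ is the trace of a matrix of rank at most $1$, so at most the product of the norms. Without $R$ that product is at most $d^2n^2$. Replacing a $P$ by $R$ multiplies the bound by $C_0\sqrt d/d=C_0/\sqrt d$, and replacing the bound $n$ for $P'$ by that for $R$ multiplies it by $C_0\sqrt d/n\le C_0/\sqrt d$. With one to three replacements we get at most $C_0^3d^{3/2}n^2$. The all-$R$ term is at most $nC_0^4d^2\le C_0^4d^{3/2}n^2$. So the total error is $O(d^{3/2}n^2)$. Divide by $(nd)^2$: the main term becomes $(1-\frac dn)^2\prod\frac{|V_i|}n\ge\frac14\prod\frac{|V_i|}n$ and the error $O(d^{-1/2})$. Finally $a\ne b$ and $c\ne g$ automatically,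 and each of $a=c,\ a=g,\ b=c,\ b=g$ has probability $1/n\le d^{-1/2}$. $\square$

The second lemma says that for most pairs of vertices the two neighborhoods look independent.

**Lemma 2.** On $\Lambda$: (i) for $Y\subset V$ with $|Y|\ge n/2$, all but $O(n^2/d)$ ordered pairs $(a,a')$ satisfy $|Y\cap N(a)\setminus N(a')|\ge d/8$; (ii) all but $O(n^2/d)$ pairs satisfy $|V\setminus(N(a)\cup N(a'))|\ge n/5$. The constants depend only on $C_0$.

*Proof.* (i) The count is the $(a,a')$ entry of $A\Pi_Y(J-A)$. Its main part $P\Pi_YP'$ has all entries equal to $\frac dn(1-\frac dn)|Y|\ge d/4$. The other parts are, up to sign, $R\Pi_YP'$ and $P\Pi_YR$, of rank at most $1$, and $R\Pi_YR$. Their squared Hilbert–Schmidt norms are at most $\lambda^2n^2$, $\lambda^2d^2$ and $n\lambda^4$, all $O(dn^2)$. So at most $O(dn^2)/(d/8)^2=O(n^2/d)$ entries deviate from the main part by more than $d/8$.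

(ii) The count is an entry of $(J-A)^2=(P'-R)^2=n(1-\frac dn)^2J+R^2$. The main part is at least $n/4$, and $\|R^2\|_{HS}^2\le n\lambda^4=O(nd^2)$. So the number of pairs with deviation more than $n/20$ is $O(nd^2/n^2)=O(d^2/n)=O(n^2/d)$, and $\frac n4-\frac n{20}=\frac n5$. $\square$

## 5. Flipping many edge pairs independently

To bound $\mathbf P(Aw=u)$ for a fixed $w$ we need independent randomness inside a uniform regular graph. A single source of it is the flip: replace edges $ab,cg$ by $ac,bg$. In the hexagon $1,2,3,4,5,6$ with $(a,b)=(1,2)$, $(c,g)=(5,4)$, the edges $12,54$ are replaced by $15,24$, and the result is two triangles $156$, $234$. We want to perform many flips at once, each decided by its own fair coin.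

**Definition (list, valid index).** A *list* is $L=((a_i,b_i),(c_i,g_i))_{i\le m}$, a sequence of $m$ pairs of oriented edges of $G$. Put $P_i=\{a_ib_i,\ c_ig_i,\ a_ic_i,\ b_ig_i\}$, a set of vertex sets of size at most $2$ (if $a_i=c_i$, then $a_ic_i$ is a singleton). Call $i$ *valid* if

* (V1) $a_i,b_i,c_i,g_i$ are distinct;
* (V2) $a_ic_i,\ b_ig_i\notin E(G)$;
* (V3) $P_i\cap P_j=\emptyset$ for all $j\ne i$.

Let $I$ be the set of valid indices.

In the hexagon, the list with the single entry $((1,2),(5,4))$ has a valid index, and $P_1=\{12,45,15,24\}$. If the same entry is listed twice, neither index is valid: (V3) fails, and indeed carrying out one flip destroys the edges needed by the other.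

**Step 1: flips act independently.** The purpose is to see that the orbit of $(G,L)$ under flips is a cube of dimension $|I|$. *Flipping* a valid $i$ replaces the edges $a_ib_i,c_ig_i$ by $a_ic_i,b_ig_i$ and the list entry by $((a_i,c_i),(b_i,g_i))$; that is, it exchanges $b_i$ and $c_i$. By (V1), (V2) the new graph is simple, and it is $d$-regular. All $P_j$ are unchanged as sets. For every $j\ne i$, valid or not, $P_j\cap P_i=\emptyset$; so the edges of entry $j$ are still edges, (V1) for $j$ is unaffected, the pairs $a_jc_j,b_jg_j$ keep their status as edges or non-edges, and (V3) depends only on the sets $P$. Also $i$ remains valid: in the new graph $a_ib_i,c_ig_i$ are non-edges. So $I$ is unchanged, and the flips are commuting involutions. Because the $P_i$, $i\in I$, are disjoint, different subsets of $I$ give different graphs.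

**Step 2: conditional uniformity.** Let $G$ be uniform and $L$ uniform among all lists, or among all lists with all $a_i\in S$ for a fixed nonempty $S\subset V$ (this is preserved, since flips do not move $a_i$). The number of lists is the same for every $G$, so $(G,L)$ is uniform on a finite set, and conditionally on its orbit it is uniform on the orbit. Along the orbit
$$A=A_*+\sum_{i\in I}\xi_iE_i,\qquad E_i=x_iy_i^T+y_ix_i^T,\quad x_i=\mathbf e_{a_i}-\mathbf e_{g_i},\quad y_i=\mathbf e_{c_i}-\mathbf e_{b_i},\tag{1}$$
where $A_*,E_i,x_i,y_i$ are taken from one fixed member of the orbit and the $\xi_i$ are i.i.d. uniform on $\{0,1\}$. Indeed $x_iy_i^T+y_ix_i^T$ has entries $+1$ at $a_ic_i,b_ig_i$ and $-1$ at $a_ib_i,c_ig_i$ (symmetrically). Flipping $i$ changes $y_i,E_i$ to $-y_i,-E_i$. For every vector $w$,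
$$E_iw=(y_i\cdot w)x_i+(x_i\cdot w)y_i.\tag{2}$$

**Step 3: few indices violate (V3).** Call $i$ *old* if $P_i\cap P_j\ne\emptyset$ for some $j<i$. The sets $P_i$ of non-old indices are pairwise disjoint. A non-old $i$ violating (V3) meets $P_j$ for some $j>i$, and this $j$ is old. Each of the at most $4$ elements of $P_j$ lies in at most one non-old $P_i$. Hence at most $5\cdot\#\mathrm{old}$ indices violate (V3). If $G$ is fixed and, given the earlier entries, $i$ is old with probability at most $q$, then for $0<\tau\le1$, $t=\lceil\tau m\rceil$ and $eq\le\tau$,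
$$\mathbf P(\#\mathrm{old}\ge\tau m)\le\binom mtq^t\le\Big(\frac{eq}\tau\Big)^t\le\Big(\frac{eq}\tau\Big)^{\tau m}.\tag{3}$$

## 6. One fixed vector modulo $p$

**Lemma 3.** Let $\delta\in(0,\frac14)$, $\eta>0$. For large $n$, for every $w\in\mathbb F_p^n$ all of whose level sets have size at most $(1-\delta)n$ and every $u\in\mathbb F_p^n$: $\ \mathbf P(\Lambda,\ Aw=u)\le p^{-n}e^{\eta n}$ (over $\mathbb F_p$).

*Proof.* The plan is Fourier inversion along an orbit. By (1), each frequency $\theta$ contributes at most $\prod_{i\in I}|\cos(\pi\theta^TE_iw/p)|$, so we need many $i\in I$ with $\theta^TE_iw\ne0$.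

**Step 1: discard few frequencies.** The number of $\theta\in\mathbb F_p^n$ with a level set larger than $(1-\delta_1)n$ is at most $p\sum_{k\le\delta_1n}\binom nkp^k\le p(n+1)(ep/\delta_1)^{\delta_1n}$. As $(ep/\delta_1)^{\delta_1}\to1$ for $\delta_1\to0$, we can fix $\delta_1\in(0,1)$ such that this is at most $e^{\eta n/3}$ for large $n$. Call the other $\theta$ *spread*.

**Step 2: one random pair of edges sees a spread frequency.** Let $\rho_0=(\min(\delta,\delta_1)/p^2)^2$ and $2\rho=\rho_0/8$. We claim: if $\theta$ is spread and $G\in\Lambda$, then for independent uniform oriented edges $(a,b),(c,g)$, with $E$ formed from them, (V1), (V2) and $\theta^TEw\ne0$ hold simultaneously with probability at least $2\rho$ ($n$ large). By (2),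
$$\theta^TEw=(w_c-w_b)(\theta_a-\theta_g)+(w_a-w_g)(\theta_c-\theta_b).$$
First let $a,b,c,g$ be independent uniform vertices. Let $\nu$ be the law of $\zeta=(w_a-w_g,\theta_a-\theta_g)$ on $\mathbb F_p^2$. It is also the law of $\zeta'=(w_c-w_b,\theta_c-\theta_b)$, and $\zeta,\zeta'$ are independent. Then $\theta^TEw=\beta(\zeta,\zeta')$ with $\beta((r,s),(r',s'))=rs'+r's$. Since no level set of $w$ exceeds $(1-\delta)n$, $\nu(r\ne0)\ge\delta$; likewise $\nu(s\ne0)\ge\delta_1$. As $\mathbb F_p^2$ has $p^2$ points, there are $\zeta_1=(r_1,s_1)$ with $r_1\ne0$ and $\zeta_2=(r_2,s_2)$ with $s_2\ne0$, each of $\nu$-mass at least $\min(\delta,\delta_1)/p^2$. If $s_1\ne0$, then $\beta(\zeta_1,\zeta_1)=2r_1s_1\ne0$. If $r_2\ne0$, then $\beta(\zeta_2,\zeta_2)=2r_2s_2\ne0$. Otherwise $s_1=r_2=0$ and $\beta(\zeta_1,\zeta_2)=r_1s_2\ne0$. In each case $\mathbf P(\beta(\zeta,\zeta')\ne0)\ge\rho_0$. For edges, apply Lemma 1 with $V_1,\dots,V_4$ running over the joint level sets of $(w,\theta)$, and sum over the at most $p^8$ combinations with $\theta^TEw\ne0$. The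 probability is at least $\frac{\rho_0}4-p^8C_1d^{-1/2}\ge\frac{\rho_0}8$ for large $n$.

**Step 3: one list serves all spread frequencies.** Let $k\ge1$ be a constant with $\rho k/16\ge2\log p+1$ and $p\cos(\pi/p)^{\rho k}\le1$. Let $m=\lceil kn\rceil$ and let $L$ be uniform, so it consists of i.i.d. uniform oriented edges. Fix $G\in\Lambda$. By Chernoff with mean at least $2\rho m$ and $\varepsilon=\frac14$, for a given spread $\theta$ fewer than $\frac32\rho m$ indices satisfy (V1), (V2), $\theta^TE_iw\ne0$ with probability at most $e^{-\rho m/16}$. A union bound over $\theta$ gives: with probability at least $1-p^ne^{-\rho m/16}\ge1-\frac12p^{-n}$, for all spread $\theta$ at least $\frac32\rho m$ indices satisfy these three conditions.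

Now (V3). Given the earlier entries, $\bigcup_{j<i}P_j$ has at most $4m$ elements. A given edge equals $a_ib_i$ (or $c_ig_i$) with probability $2/(nd)$. The vertices $a_i,c_i$ are independent and uniform, and so are $b_i,g_i$; so a given vertex set of size at most $2$ equals $a_ic_i$ (or $b_ig_i$) with probability at most $2/n^2$. Using $m\le2kn$ and $d\le n$, index $i$ is old with probability at most
$$q=\frac{16m}{nd}+\frac{16m}{n^2}\le\frac{64k}d.$$
With $\tau=\rho/20$, (3) gives $\mathbf P(\#\mathrm{old}\ge\tau m)\le(64ek/(d\tau))^{\tau m}\le\frac12p^{-n}$ for $d$ large, since the base tends to $0$ and $\tau m\ge\tau kn$. As $\frac32\rho m-5\tau m\ge\rho m$, for fixed $G\in\Lambda$, with probability at least $1-p^{-n}$, the event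
$$H:\quad\#\{i\in I:\theta^TE_iw\ne0\}\ge\rho m\ \text{ for all spread }\theta$$
holds. Since flips preserve $I$ and change $E_i$ at most by sign, $H$ is a union of orbits.

**Step 4: Fourier inversion on an orbit in $H$.** By (1) and independence of the $\xi_i$,
$$\mathbf P(Aw=u\mid\text{orbit})\le p^{-n}\sum_\theta\prod_{i\in I}\Big|\cos\frac{\pi\,\theta^TE_iw}p\Big|\le p^{-n}\big(e^{\eta n/3}+p^n\cos(\pi/p)^{\rho m}\big)\le p^{-n}(e^{\eta n/3}+1).$$
Hence $\mathbf P(\Lambda,Aw=u)\le\mathbf P(H,Aw=u)+\mathbf P(\Lambda,H^c)\le p^{-n}(e^{\eta n/3}+1)+p^{-n}\le p^{-n}e^{\eta n}$. $\square$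

Vectors with small support are not covered by Lemma 3. There are fewer of them, so a weaker bound will do. Now we insist that every flip touches the support at $a_i$ and nowhere else.

**Lemma 4.** There is an absolute $c_2>0$ such that for large $n$, every $w\in\mathbb F_p^n$ with support $S$, $1\le s=|S|\le n/32$, and every $u$: $\ \mathbf P(\Lambda,Aw=u)\le e^{-c_2\min(ds,n)}$.

*Proof.* Let $c_0>0$ be a constant with $24000\,e\,c_0\le e^{-1}$, let $m=\lfloor c_0ds\rfloor$, and let $L$ be uniform among lists with all $a_i\in S$. So $(a_i,b_i)$ is uniform among the $ds$ oriented edges starting in $S$, $(c_i,g_i)$ is a uniform oriented edge, and all are independent. Let $\mathcal T$ be the set of $i$ satisfying (V1), (V2) and $b_i,c_i,g_i\notin S$. It is invariant under flips, which only exchange $b_i$ and $c_i$. Fix $G\in\Lambda$.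

**Step 1: many indices lie in $\mathcal T$.** We show $\mathbf P(i\in\mathcal T)\ge\frac1{16}$. By the mixing lemma the number of oriented edges $(a,b)$ with $a\in S$, $b\notin S$ is at least $ds-\frac{ds^2}n-C_0\sqrt d\,s\ge ds/2$. Given such $(a,b)$, the number of oriented edges $(c,g)$ with $c\notin N(a)$, $g\notin N(b)$ is at least $\frac dn(n-d)^2-C_0\sqrt d\,n\ge nd(\frac14-\frac{C_0}{\sqrt d})$. Those with $c\in S$ or $g\in S$ number at most $2ds\le nd/16$, and those with $g=b$ at most $d$. At least $nd/8$ remain. They give distinct $a,b,c,g$: $c\ne b$ since $b\in N(a)$, $g\ne b$ by choice, and $b,c,g\ne a$ since $a\in S$ and $b,c,g\notin S$. So the probability is at least $\frac12\cdot\frac18$. By Chernoff, $\mathbf P(|\mathcal T|<m/32)\le e^{-m/128}$.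

**Step 2: few are lost to (V3).** Given the earlier entries, at most $4m$ vertex sets are forbidden. We have $\mathbf P(a_i=v)\le\frac1s$ and $\mathbf P(b_i=v)\le\frac d{ds}=\frac1s$, and $c_i,g_i$ are uniform on $V$ and independent of $a_i$, $b_i$ respectively. So $i$ is old with probability at most
$$\frac{8m}{ds}+\frac{8m}{nd}+\frac{8m}{sn}+\frac{8m}{sn}\le8c_0+8c_0\frac sn+16c_0\frac dn\le24c_0,$$
the four terms corresponding to $a_ib_i,c_ig_i,a_ic_i,b_ig_i$. By (3) with $\tau=\frac1{1000}$, $\mathbf P(\#\mathrm{old}\ge m/1000)\le(24000\,e\,c_0)^{m/1000}\le e^{-m/1000}$. Outside these events $|I\cap\mathcal T|\ge\frac m{32}-\frac m{200}\ge\frac m{40}$.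

**Step 3: the flips point in many directions.** Let $c_3=e^{-100}$ and $r=\lfloor c_3\min(m,n)\rfloor$, which is at least $1$ for $n,d$ large. The $c_i$ are i.i.d. uniform on $V$. With $\ell=\log\frac nr\ge100$ and $r\le m/80$, the probability that some $r$-set contains $c_i$ for at least $m/40$ indices is at most
$$\binom nr\Big(\frac{40er}n\Big)^{m/40}\le\Big(\frac{en}r\Big)^r\Big(\frac{40er}n\Big)^{m/40}\le\exp\Big(m\Big[\frac{1+\ell}{80}-\frac{\ell-\log(40e)}{40}\Big]\Big)\le e^{-m};$$
the bracket equals $(3+2\log40-\ell)/80\le(10.4-100)/80<-1$. Otherwise, and if $|I\cap\mathcal T|\ge m/40$, the graph with edges $\{b_i,c_i\}$, $i\in I\cap\mathcal T$, touches more than $r$ vertices. Call this last condition $H'$. Flips preserve $I\cap\mathcal T$ and the sets $\{b_i,c_i\}$, so $H'$ is a union of orbits. On $H'$ the vectors $y_i=\mathbf e_{c_i}-\mathbf e_{b_i}$ ($i\in I\cap\mathcal T$) have rank at least $r/2$ over any field: the rank is the number of touched vertices minus the number of components on them, and each component has at least two vertices.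

**Step 4: conclusion.** For $i\in\mathcal T$ we have $y_i\cdot w=0$ and $x_i\cdot w=w_{a_i}-w_{g_i}=w_{a_i}\ne0$, so $E_iw=w_{a_i}y_i$ by (2). On an orbit in $H'$ choose at least $r/2$ indices with linearly independent $y_i$. Given all other $\xi$'s, at most one value of these $\xi_i$'s yields $Aw=u$. So
$$\mathbf P(\Lambda,Aw=u)\le2^{-r/2}+e^{-m/128}+e^{-m/1000}+e^{-m}.$$
Put $\mu=\min(ds,n)$. For large $d$, $m\ge\frac{c_0}2ds$, so $\min(m,n)\ge\frac{c_0}2\mu$ and $r\ge\frac{c_3c_0}4\mu$. Choose $c_2$ with $2c_2=\min(\frac{c_3c_0\log2}8,\frac{c_0}{2000})$. Each of the four terms is at most $e^{-2c_2\mu}$. Since $\mu\ge d\to\infty$, the sum is at most $4e^{-2c_2\mu}\le e^{-c_2\mu}$. $\square$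

## 7. Almost-kernel vectors modulo $p$ are equidistributed

When $d$ is of order at most $\log n$ and the support is tiny, Lemma 4 does not beat the number of vectors. There we use that small vertex sets cannot carry many edges.

**Lemma 5.** Let $K>0$ be a constant. If $d\le K\log n$, $n$ is large, and $F$ is a set of $h\le nd/8$ vertex pairs, then $\mathbf P(F\subset E(G))\le(2d/n)^h$.

*Proof.* Let $F'\subset F$ and $e=ab\in F\setminus F'$. Let $\mathcal A$ be the set of graphs containing $F'\cup\{e\}$ and $\mathcal B$ the set of graphs containing $F'$ but not $e$. For $G\in\mathcal A$ there are at least $nd-2h-2d(d+1)\ge nd/2$ oriented edges $(c,g)$ with $cg\notin F'$, $c\notin N(a)\cup\{a\}$, $g\notin N(b)\cup\{b\}$. Then $a,b,c,g$ are distinct, since also $c\ne b\in N(a)$ and $g\ne a\in N(b)$. Replacing $ab,cg$ by $ac,bg$ gives a graph in $\mathcal B$. Each graph in $\mathcal B$ arises at most $d^2$ times, because in the new graph $c\in N(a)$ and $g\in N(b)$. So $|\mathcal A|\frac{nd}2\le d^2|\mathcal B|$, i.e. $|\mathcal A|\le\frac{2d}n|\mathcal B|$,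 and $\mathbf P(e\in E\mid F'\subset E)\le2d/n$. Add the elements of $F$ one at a time. $\square$

**Proposition 6.** Fix $p$, $M$. W.h.p. every nonconstant $w\in\mathbb F_p^n$ for which $A_\kappa w-t\mathbf 1$ is $M$-sparse for some $t\in\mathbb F_p$ has all level sets of size in $[\frac n{2p},\frac{2n}p]$.

*Proof.* For given $w$, the condition says that $Aw$ is $\kappa w+t\mathbf 1$ plus an $M$-sparse vector, so $Aw$ is one of at most $Q:=p^{M+1}(n+1)^M$ vectors. There are at most $(enp/s)^s$ vectors $w$ with support of size $s$. Recall that $\Lambda$ holds w.h.p.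

**Step (a): no small supports.** We show that there is $\delta=\delta(p)\in(0,\frac1{32}]$ such that w.h.p. no $w$ with $1\le|\mathrm{supp}\,w|\le\delta n$ has $A_\kappa w-t\mathbf 1$ $M$-sparse for some $t$. Let $s=|\mathrm{supp}\,w|$ and $K=(M+4)/c_2$. We distinguish four ranges. In the first three we use the union bound with Lemma 4.

*Range 1: $n/d\le s\le\delta n$.* Here $\min(ds,n)=n$, and $(enp/s)^s$ increases with $s$. The total is at most $nQ(ep/\delta)^{\delta n}e^{-c_2n}$, which tends to $0$ if $\delta$ is chosen with $(ep/\delta)^\delta\le e^{c_2/2}$.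

*Range 2: $s<n/d$ and $d\ge K\log n$.* The total is at most $Q\sum_{s\ge1}(enp\,e^{-c_2d})^s\le Q\sum_{s\ge1}(ep\,n^{-M-3})^s\to0$.

*Range 3: $d<K\log n$ and $n/d^6\le s<n/d$.* Here $\log(enp/s)\le\log(epd^6)\le c_2d/2$ for large $d$, so the total is at most $Qn\,e^{-c_2n/(2d^5)}\to0$.

*Range 4: $d<K\log n$ and $s<n/d^6$.* If $t\ne0$, then $A_\kappa w$ has at least $n-M$ nonzero coordinates, but it has at most $ds+s$, which is impossible for large $n$. So $t=0$ and $A_\kappa w$ is $M$-sparse. Let $S=\mathrm{supp}\,w$, let $e(S)$ be the number of edges inside $S$, and let $T$ be the set of vertices outside $S$ with a neighbor in $S$. A vertex $v\notin S$ with exactly one neighbor $j\in S$ has $(A_\kappa w)_v=w_j\ne0$, so there are at most $M$ of these. All other vertices of $T$ receive at least two of the $ds-2e(S)$ edges leaving $S$. So $|T|\le M+\frac{ds-2e(S)}2$, and $X=S\cup T$ has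
$$r:=|X|\le s+M+\frac{ds}2-e(S)$$
vertices and spans at least $e(S)+(ds-2e(S))=ds-e(S)$ edges. For $d\ge6+6M$ we have $\frac{ds}4\ge\frac32(s+M)$, hence $ds-e(S)\ge\frac32\big(s+M+\frac{ds}2-e(S)\big)\ge\frac32r$. Moreover $r\le ds\le n/d^5$, and $\binom r2\ge\frac32r$ gives $r\ge4$.

So it suffices that w.h.p. no set $X$ of $r$ vertices, $4\le r\le n/d^5$, spans $h=\lceil3r/2\rceil$ edges. By Lemma 5 the expected number of pairs (an $r$-set $X$, $h$ edges of $G$ inside $X$) is at most
$$\Big(\frac{en}r\Big)^r\Big(\frac{er^2}{2h}\cdot\frac{2d}n\Big)^h\le\Big(\frac{en}r\Big)^r\Big(\frac{er}3\cdot\frac{2d}n\Big)^{3r/2}\le\Big[Cd^{3/2}(r/n)^{1/2}\Big]^r,$$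
where we used $h\ge\frac32r$ and $\frac{er}3\cdot\frac{2d}n\le1$. For $4\le r\le\sqrt n$ this is at most $(Cd^{3/2}n^{-1/4})^r$; for $\sqrt n<r\le n/d^5$ it is at most $(C/d)^r$. The sum over $r$ tends to $0$.

**Step (b): equidistribution.** Let $w$ be as in the Proposition. If a level set $L_i$ has size at least $(1-\delta)n$, apply (a) to $w-i\mathbf 1\ne0$: since $A_\kappa\mathbf 1=(d-\kappa)\mathbf 1$, the vector $A_\kappa(w-i\mathbf 1)-t'\mathbf 1$ is $M$-sparse for $t'=t-i(d-\kappa)$. W.h.p. this is impossible. So all level sets have size less than $(1-\delta)n$. If some $|L_i|\notin[\frac n{2p},\frac{2n}p]$, then $\big||L_i|/n-1/p\big|\ge\frac1{2p}$. On the compact set of distributions with such an $i$ the entropy is at most $\log p-\eta'$ for some $\eta'=\eta'(p)>0$, so the number of such $w$ is at most $(n+1)^pp^ne^{-\eta'n}$. By Lemma 3 with $\eta=\eta'/2$, the probability that $\Lambda$ holds and such a $w$ exists is at most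
$$(n+1)^pp^ne^{-\eta'n}\cdot Q\cdot p^{-n}e^{\eta'n/2}\to0.\qquad\square$$

Let $\mathcal G=\mathcal G_{p,M}$ be the set of graphs in $\Lambda$ satisfying the conclusion of Proposition 6. Then $\mathbf P(G\in\mathcal G)\to1$.

## 8. Resplitting two neighborhoods

Here is the move $G\to G'$.

**Definition (resplitting).** Let $(a,a')$ be a uniform ordered pair of distinct vertices, independent of $G$. If $a\sim a'$, put $G'=G$. If $a\not\sim a'$, let $B=N(a)\setminus N(a')$, $B'=N(a')\setminus N(a)$, $\ell=|B|=|B'|$, $D=B\cup B'$. Choose a uniform $\ell$-subset $B_{\rm new}\subset D$, and obtain $G'$ from $G$ by giving $a$ the neighbors $(N(a)\cap N(a'))\cup B_{\rm new}$ and $a'$ the neighbors $(N(a)\cap N(a'))\cup(D\setminus B_{\rm new})$.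

Every vertex of $D$ keeps exactly one neighbor in $\{a,a'\}$, so $G'$ is $d$-regular. Given $(a,a')$, this partitions the $d$-regular graphs with $a\not\sim a'$ into classes, and $G'$ is uniform in the class of $G$. Hence $G'$ is uniform on all $d$-regular graphs. Also
$$\mathbf P(a\not\sim a'\mid G)=\frac{n-1-d}{n-1}\ge\frac25\qquad(n\ge6).\tag{4}$$

*Example.* In the hexagon $1,\dots,6$ take $a=1$, $a'=4$. Then $B=\{2,6\}$, $B'=\{3,5\}$, and the untouched edges are $23$, $56$. The six choices of $B_{\rm new}$ give four hexagons and, for $B_{\rm new}=\{2,3\}$ and $\{5,6\}$, two pairs of triangles.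

For $a\not\sim a'$ let $x=\mathbf e_a-\mathbf e_{a'}$, $z=\frac12(\mathbf 1_B-\mathbf 1_{B'})$, $z'=\frac12(\mathbf 1_{B_{\rm new}}-\mathbf 1_{D\setminus B_{\rm new}})$. Then
$$A_\kappa(G)=B_\kappa+xz^T+zx^T,\qquad A_\kappa(G')=B_\kappa+xz'^T+z'x^T,$$
where $B_\kappa$ is symmetric with entries in $\mathbb Z[\frac12]$ and depends only on the class. Its entries in positions $(a,j),(a',j)$ equal $\frac12$ for $j\in D$: for $j\in B$, say, row $a$ gets $\frac12+\frac12=1$ and row $a'$ gets $\frac12-\frac12=0$. These two entries agree with each other for all $j\ne a,a'$, and the $\{a,a'\}$-block is $-\kappa I$. Hence $B_\kappa x=-\kappa x$. Also $x\cdot z=x\cdot z'=0$ because $a,a'\notin D$.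

The next lemma is the linear algebra of the move: it tells how the corank changes in terms of three scalar coincidences.

**Lemma 7.** Work over a field $F$ of characteristic $\ne2$; let $W=\{w:x\cdot w=0\}$, $K_1=\{w\in W:B_\kappa w=0\}$, $N_1=\dim K_1$, $N=\dim\ker A_\kappa(G)$.
(a) For $w\in W$: $w\in K_1\iff A_\kappa w\in Fx$, and then $A_\kappa w=(z\cdot w)x$.
(b) $|N-N_1|\le1$; if some $v\in\ker A_\kappa$ has $v\cdot x\ne0$, then $N_1=N-1$.
(c) If $z\not\perp K_1$, then $N=N_1-1$.
(d) If $N_1=0$, then $B_\kappa|_W:W\to W$ is invertible, with inverse $C$, and $N\ge1\iff z\cdot Cz=-\kappa/2$.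
By symmetry the same holds for $G'$ with $z'$ and the same $K_1$.

*Proof.* For $w\in W$ we have $A_\kappa w=B_\kappa w+(z\cdot w)x$ and $x\cdot B_\kappa w=-\kappa\,x\cdot w=0$. So $B_\kappa W\subset W$. As $x\cdot x=2\ne0$, $x\notin W$ and $F^n=W\oplus Fx$. Thus $A_\kappa w\in Fx$ iff $B_\kappa w=0$, which is (a).

(b) By the same decomposition, $\ker A_\kappa\cap W=\{w\in K_1:z\cdot w=0\}$. It has codimension at most $1$ in both $\ker A_\kappa$ and $K_1$, so $|N-N_1|\le1$. If $v\in\ker A_\kappa$ and $v\cdot x\ne0$, then for $w\in K_1$, $0=v\cdot A_\kappa w=(z\cdot w)(v\cdot x)$, so $z\cdot w=0$. Hence $K_1=\ker A_\kappa\cap W$, which has dimension $N-1$ because $v\notin W$.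

(c) If $v_1\in K_1$, $z\cdot v_1\ne0$, then for $w\in\ker A_\kappa$, $0=A_\kappa v_1\cdot w=(z\cdot v_1)(x\cdot w)$. So $\ker A_\kappa\subset W$ and $\ker A_\kappa=\{w\in K_1:z\cdot w=0\}$, of dimension $N_1-1$.

(d) If $N_1=0$, $B_\kappa|_W$ is injective, hence invertible. Write $w=\sigma x+w_1$ with $w_1\in W$. Since $A_\kappa x=-\kappa x+2z$,
$$A_\kappa w=(B_\kappa w_1+2\sigma z)+\big(z\cdot w_1-\kappa\sigma\big)x,\qquad B_\kappa w_1+2\sigma z\in W.$$
This vanishes iff $w_1=-2\sigma Cz$ and $z\cdot w_1=\kappa\sigma$, i.e. iff $w_1=-2\sigma Cz$ and $\sigma(2z\cdot Cz+\kappa)=0$. A nonzero solution needs $\sigma\ne0$, and exists iff $z\cdot Cz=-\kappa/2$. $\square$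

*Example for (b), (c).* Take $\kappa=0$, the octagon $1,\dots,8$, $a=1$, $a'=4$. Over $\mathbb Q$ the kernel consists of the vectors $(s,t,-s,-t,s,t,-s,-t)$, so $N=2$. The choice $s=1,t=0$ has $v_1\ne v_4$, so $N_1=1$, and $K_1$ is spanned by $v=(1,-1,-1,1,1,-1,-1,1)$. We have $B=\{2,8\}$, $B'=\{3,5\}$. With $B_{\rm new}=\{2,3\}$, $z'\cdot v=\frac12(-1-1-1-1)\ne0$, so the lemma predicts $N(G')=0$. Indeed $G'$ is the triangle $123$ and the pentagon $4,5,6,7,8$, which are non-singular.

*Example for (d).* In the hexagon with $a=1,a'=4$, $\kappa=0$, let $w\in W$ with $w_1=w_4=\sigma$. Then $B_0w$ has coordinates $\frac12(w_2+w_3+w_5+w_6)$ at $1$ and $4$, and $\sigma+w_3,\ \sigma+w_2,\ \sigma+w_6,\ \sigma+w_5$ at $2,3,5,6$. So $N_1=0$. For $z=\frac12(\mathbf e_2+\mathbf e_6-\mathbf e_3-\mathbf e_5)$ one finds $Cz=-z$ and $z\cdot Cz=-1\ne0$: the hexagon is non-singular, as it must be.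

The coincidences $z'\cdot v=0$ are controlled by the next lemma.

**Lemma 8.** Let $|D|=2\ell$, $\ell\ge2$, $w:D\to\mathbb F_p$, $h\ge1$, and suppose that for every $i\in\mathbb F_p$ at least $h$ elements of $D$ have $w\ne i$. If $B$ is a uniform $\ell$-subset of $D$, then for every $\sigma\in\mathbb F_p$,
$$\mathbf P\Big(\sum_Bw-\sum_{D\setminus B}w=\sigma\Big)\le\psi_p(h):=\frac1p+\cos(\pi/p)^{h/8}+\frac{64}h.$$

*Proof.* **Step 1: pairs with different values.** A maximal family of disjoint pairs $\{b,c\}$ with $w_b\ne w_c$ leaves only elements with one common value $i$, so its pairs contain all (at least $h$) elements with $w\ne i$. So there are $h_1=\lceil h/2\rceil$ such disjoint pairs, and $h_1\le\ell$.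

**Step 2: many of them are split by $B$.** Let $X$ be the number of these $h_1$ pairs with exactly one element in $B$. A pair is split with probability $\pi=\frac\ell{2\ell-1}\in[\frac12,\frac23]$. Two pairs are both split with probability $4\binom{2\ell-4}{\ell-2}/\binom{2\ell}\ell=\frac{\ell(\ell-1)}{(2\ell-1)(2\ell-3)}=\pi^2\big(1+\frac1{\ell(2\ell-3)}\big)$. So covariances are at most $\frac49\cdot\frac1{\ell(2\ell-3)}\le\frac1{\ell^2}$, where the last inequality is $14\ell\ge27$. Hence $\mathrm{Var}X\le\frac{h_1}4+\frac{h_1^2}{\ell^2}\le2h_1$. As $\mathbf EX\ge h_1/2$, Chebyshev gives $\mathbf P(X\le h_1/4)\le2h_1/(h_1/4)^2=32/h_1\le64/h$.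

**Step 3: fair signs.** Given the set of split pairs and $B$ outside of them, the splits are independent and fair, so the sum is a constant plus $\sum_j\eta_j\delta_j$, with $\delta_j\ne0$ the difference of the two values in the $j$-th split pair and $\eta_j$ i.i.d. uniform signs. By Fourier inversion the conditional probability is at most $\frac1p\sum_\theta\prod_j|\cos(2\pi\theta\delta_j/p)|\le\frac1p+\cos(\pi/p)^X$, since $2\theta\delta_j\not\equiv0$ for $\theta\not\equiv0$. If $X>h_1/4$, then $X\ge h/8$. $\square$

Let $h_p\ge1$ be such that $\psi_p(h)\le2/p$ for all $h\ge h_p$. From now on fix $r$ with $2^r\ge p$, and put $\omega=h_p+2r$, $M=2r+2$, $\mathcal G=\mathcal G_{p,M}$.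

## 9. The corank modulo $p$ is rarely five or more

Let $N_p(G)=\dim\ker_{\mathbb F_p}A_\kappa$. In Section 10 we must count vectors $w$ for which $A_\kappa w$ lies in a given small space, so $N_p$ has to be bounded. The stationary argument of Section 3, run over $\mathbb F_p$ and only for large corank, gives this.

**Lemma 9.** $\mathbf P(N_p\ge5)\le\frac{23}p+o(1)$.

*Proof.* **Step 1: a large corank usually drops by $2$.** Let $G\in\mathcal G$, $N_p(G)\ge3$, and let $K_3\subset\ker_{\mathbb F_p}A_\kappa$ be a $3$-dimensional subspace chosen as a function of $G$. Its nonconstant vectors have level sets of size at most $2n/p$. Fix one, $v$; then $\mathbf P(v_a=v_{a'}\mid G)\le\frac{2n/p-1}{n-1}\le\frac2p$.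

There are at most $p^4$ choices of a nonconstant $v_1\in K_3$ and $i\in\mathbb F_p$. For each, $Y=V\setminus L_i(v_1)$ has $|Y|\ge n/2$. By Lemma 2(i), for all but a fraction $O(p^4/d)$ of the pairs $(a,a')$, every such $v_1$ and $i$ satisfy $\#\{b\in N(a)\setminus N(a'):(v_1)_b\ne i\}\ge d/8$. Suppose $(a,a')$ is nonadjacent and of this kind. The space $K_3\cap x^\perp\subset\ker A_\kappa\cap W\subset K_1$ has dimension at least $2$, so it contains a nonconstant $v_1$, chosen as a function of $G,a,a'$. Given $(G,a,a')$, $B_{\rm new}$ is a uniform $\ell$-subset of $D$ with $\ell\ge d/8$, and Lemma 8 gives $\mathbf P(z'\cdot v_1=0\mid G,a,a')\le\psi_p(d/8)\le\frac1p+o(1)$.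

If $v_a\ne v_{a'}$ and $z'\cdot v_1\ne0$, then Lemma 7(b) for $G$ gives $N_1=N_p(G)-1$, and Lemma 7(c) for $G'$ gives $N_p(G')=N_1-1=N_p(G)-2$. Let *fail* be the event $\{a\not\sim a',\ N_p(G)\ge3,\ N_p(G')\ne N_p(G)-2\}$. We have shown $\mathbf P(\text{fail})\le\frac3p+o(1)$.

**Step 2: stationarity.** Let $\varphi(y)=(y-4)_+$ and $\Delta=\varphi(N_p(G'))-\varphi(N_p(G))$. Since $G,G'$ have the same law, $\mathbf E\Delta=0$. By Lemma 7(b) for both graphs, always $|N_p(G')-N_p(G)|\le2$. So $\Delta\le2$. Next, $\Delta=0$ if $a\sim a'$ or $N_p(G)\le2$ (then both coranks are at most $4$). Without failure $\Delta\le0$; and $\Delta\le-1$ if $N_p(G)\ge5$, $a\not\sim a'$ and there is no failure. Hence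
$$0\le-\mathbf P(N_p\ge5,\ a\not\sim a',\ \text{no fail})+2\mathbf P(\text{fail}),$$
so $\mathbf P(N_p\ge5,a\not\sim a')\le3\mathbf P(\text{fail})$. By (4), $\mathbf P(N_p\ge5)\le\frac52\cdot\frac9p+o(1)\le\frac{23}p+o(1)$. $\square$

## 10. Vectors that are nearly constant on $N(a)\setminus N(a')$

In Lemma 9 the vector $v_1$ came from $\ker A_\kappa$, a space that does not know the pair $(a,a')$; so we could discard the pairs that are exceptional for one of at most $p^4$ choices. In the argument over $\mathbb Q$ we shall meet vectors $w$ for which $A_\kappa w$ is supported, up to a constant, on $a,a'$ and a few vertices of $D$. Such a $w$ depends on the pair. It is equidistributed on $V$ by Proposition 6, but $N(a)\setminus N(a')$ has at most $d$ vertices, and Lemma 2 does not exclude that the pair producing $w$ is one of the $O(n^2/d)$ pairs exceptional for $w$. This is where the previous reasoning stops. The way past it is double counting: a single flip at $a$ turns one bad configuration into order $d^2n$ configurations, and each of those has far fewer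 preimages than that, because the flip leaves one recognizable vertex.

**Definition (regular pair, bad tuple).** A pair $(a,a')$ is *regular* for $G$ if $a\ne a'$, $a\not\sim a'$, $|N(a)\setminus N(a')|\ge d/8$ and $|V\setminus(N(a)\cup N(a'))|\ge n/5$. For a tuple $\beta=(\beta_1,\dots,\beta_{2r})$ of distinct elements of $D=N(a)\triangle N(a')$, call $(G,a,a',\beta)$ *bad* if $G\in\mathcal G$, $N_p(G)\le4$, $(a,a')$ is regular, and there are a nonconstant $w\in\mathbb F_p^n$ and $i\in\mathbb F_p$ with
$$A_\kappa w\in\mathrm{span}(\mathbf e_a,\mathbf e_{a'},\mathbf e_{\beta_1},\dots,\mathbf e_{\beta_{2r}},\mathbf 1),\qquad\#\{b\in N(a)\setminus N(a'):w_b\ne i\}\le\omega.$$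

For regular pairs and large $d$ such $\beta$ exist. By Lemma 2 (with $Y=V$ in (i)), for $G\in\Lambda$ all but $O(n^2/d)$ of the nonadjacent pairs are regular. To see the geometry in the octagon with $a=1$, $a'=4$: the set $N(a)\setminus N(a')=\{2,8\}$ has two vertices only, and the kernel vector with $s=1,t=0$ vanishes on it although it is not constant. Being constant there is a statement about few vertices of the graph.

**Lemma 10.** If $(a,a')$ is random as before and, given $(G,a,a')$, $\beta$ is a uniform tuple of distinct elements of $D$, then $\mathbf P(\text{bad})=O_p(1/d)\to0$.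

*Proof.* **Step 1: many flips out of each bad tuple.** For each bad tuple fix one $(w,i)$. As $G\in\mathcal G$ and $A_\kappa w-t\mathbf 1$ is $(2r+2)$-sparse for some $t$, the level sets of $w$ have sizes in $[\frac n{2p},\frac{2n}p]$. Let
$$B_1=\{b\in N(a)\setminus N(a'):b\notin\beta,\ w_b=i\},\qquad F=\{f\ne a,a':w_f=w_a\},$$
$$C'=\{c\notin N(a)\cup N(a')\cup\{a,a'\}:w_c\ne i\}.$$
For large $n$: $|B_1|\ge\frac d8-\omega-2r\ge\frac d{16}$, $|F|\ge\frac n{3p}$, and $|C'|\ge\frac n5-\frac{2n}{23}-2\ge\frac n{10}$, using $p\ge23$. We count the triples $(b,f,c)\in B_1\times F\times C'$ with $fc\in E$, $bf\notin E$, $b\ne f$. Their number is at least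
$$\sum_{f\in F}(A\mathbf 1_{C'})_f\big(|B_1|-(A\mathbf 1_{B_1})_f\big)-d^2\ \ge\ \tfrac12|B_1|\,\mathbf 1_F^TA\mathbf 1_{C'}-\|A\mathbf 1_{C'}\|\,\|R\mathbf 1_{B_1}\|-d^2.$$
Here $d^2$ accounts for $b=f$ (at most $d$ choices of $b$ and $d$ of $c$), and we used $A\mathbf 1_{B_1}=\frac dn|B_1|\mathbf 1+R\mathbf 1_{B_1}$, $\frac dn\le\frac12$ and Cauchy–Schwarz. By the mixing lemma $\mathbf 1_F^TA\mathbf 1_{C'}\ge\frac{dn}{30p}-C_0\sqrt d\,n$; also $\|A\mathbf 1_{C'}\|\le d\sqrt n$ and $\|R\mathbf 1_{B_1}\|\le C_0\sqrt d\sqrt d$. So the first term is of order $d^2n$ and the others are $O(d^2\sqrt n)$: the number is at least $c_pd^2n$ with $c_p>0$, for large $n$.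

**Step 2: what the flipped graph looks like.** For each such $(b,f,c)$ the vertices $a,a',b,f,c$ are distinct ($b\ne a'$ as $a\not\sim a'$; $c\ne b$ as $c\notin N(a)$; $c\ne f$ as $fc\in E$; the rest by definition), and $ab,fc\in E$, $ac,fb\notin E$. Let $G^+$ be obtained by replacing $ab,fc$ by $ac,fb$. By (2) with $g=f$,
$$A_\kappa(G^+)w=A_\kappa(G)w+(w_c-w_b)(\mathbf e_a-\mathbf e_f)+(w_a-w_f)(\mathbf e_c-\mathbf e_b).$$
The choice $w_f=w_a$ kills the last term, so
$$A_\kappa(G^+)w\in\mathrm{span}(\mathbf e_a,\mathbf e_{a'},\mathbf e_{\beta_1},\dots,\mathbf e_{\beta_{2r}},\mathbf e_f,\mathbf 1).\tag{5}$$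
In $G^+$ the neighborhoods are $N^+(a)=N(a)\setminus\{b\}\cup\{c\}$ and $N^+(a')=N(a')$. Since $c\notin N(a')$, $N^+(a)\setminus N^+(a')=(N(a)\setminus N(a'))\setminus\{b\}\cup\{c\}$. This set contains at most $\omega+1$ vertices with $w\ne i$, and one of them is $c$. All $\beta_j\in N^+(a)\cup N^+(a')$ since $b\notin\beta$. Also $b\in N^+(f)$, and $N_p(G^+)\le6$ since $A(G^+)-A(G)$ has rank at most $2$.

**Step 3: double counting.** The data $(G^+,a,a',\beta,f,w,i,c,b)$ determine the bad tuple and $(b,f,c)$: undo the flip. Let $\mathcal N$ be the number of $d$-regular graphs on $V$. There are at most $\mathcal N$ choices of $G^+$, $n^2$ of $(a,a')$, $(2d)^{2r}$ of $\beta$, $n$ of $f$, and $p^{6+2r+4}$ of $w$, because by (5) $A_\kappa(G^+)w$ lies in a given space of dimension at most $2r+4$. There are $p$ choices of $i$, then $\omega+1$ of $c$ and $d$ of $b$. So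
$$\#\mathrm{bad}\cdot c_pd^2n\le\mathcal N\,n^2(2d)^{2r}\,n\,p^{2r+11}(\omega+1)\,d.$$
As $|D|\ge d/4$, for large $n$ each bad tuple has probability at most $\frac1{\mathcal N\,n(n-1)\,(d/8)^{2r}}$. Multiplying, $\mathbf P(\text{bad})=O_p(1/d)$. $\square$

## 11. The corank over $\mathbb Q$

We now work over $F=\mathbb Q$ and need to bring rational vectors into contact with Sections 7–10.

**Reduction modulo $p$.** Let $v\in\mathbb Q^n$ be nonconstant and suppose the coordinates of $A_\kappa v$ outside a set $S\ne V$ are all equal. Then $v=\alpha(c\mathbf 1+p^jw_0)$ with $\alpha\in\mathbb Q^\times$, $c\in\mathbb Z$, $j\ge0$, $w_0\in\mathbb Z^n$, such that $w:=w_0\bmod p$ is nonconstant and $A_\kappa w\in\mathrm{span}(\mathbf e_k,k\in S;\mathbf 1)$ over $\mathbb F_p$. Moreover $v_k=v_l\Rightarrow w_k=w_l$.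

*Proof.* Scale $v$ to an integral vector $\tilde v$, let $c=\tilde v_1$ and let $j$ be maximal with $\tilde v\equiv c\mathbf 1\pmod{p^j}$; it exists since $\tilde v$ is nonconstant. Then $w_0=(\tilde v-c\mathbf 1)/p^j$ has first coordinate $0$ and is not $\equiv0$ mod $p$, so it is nonconstant mod $p$. And $p^jA_\kappa w_0=A_\kappa\tilde v-c(d-\kappa)\mathbf 1$ has equal coordinates outside $S$. The last claim is clear. $\square$

We call $w$ the *reduction* of $v$ (one fixed choice). For instance, with $p=3$, $v=(5,5,8,2)$ reads $(2,2,2,2)$ modulo $3$, which is constant; taking $c=5$, $j=1$ gives $w_0=(0,0,1,-1)$ and $w=(0,0,1,2)$.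

*Proof of Theorem 1.* Let $N(G)=\dim\ker_{\mathbb Q}A_\kappa(G)$, and let $G\to G'$ be the resplitting, with $N_1,K_1$ as in Lemma 7.

**Step 1: the stationarity inequality.** On $\{a\not\sim a'\}$ let *fail* be the union of

* (F1) $N(G)\ge1$ and $v_a=v_{a'}$, where $v\ne0$ is a kernel vector chosen as a function of $G$;
* (F2) $N_1\ge1$ and $z'\perp K_1$;
* (F3) $N_1=0$ and $N(G')\ge1$.

Suppose $a\not\sim a'$ and there is no failure. If $N(G)\ge1$, then $v\cdot x\ne0$, so $N_1=N(G)-1$ by Lemma 7(b). If $N_1\ge1$, Lemma 7(c) for $G'$ gives $N(G')=N_1-1$; if $N_1=0$, the absence of (F3) gives $N(G')=0$. So $N(G')=\max(N_1-1,0)\le N(G)-1$. If $N(G)=0$, then $N_1\le1$, and in the same way $N(G')=0$. In all cases $N(G')\le N(G)+2$, and $N(G')=N(G)$ if $a\sim a'$. Since $\mathbf EN(G')=\mathbf EN(G)$,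
$$0\le-\mathbf P(N\ge1,\,a\not\sim a',\,\text{no fail})+2\mathbf P(\text{fail}),$$
and therefore, using (4),
$$\tfrac25\mathbf P(N\ge1)\le\mathbf P(N\ge1,a\not\sim a')\le3\,\mathbf P(\text{fail}).\tag{6}$$

**Step 2: what is excluded beforehand.** Given $(G,a,a')$ with $|D|\ge2r$, let $\beta$ be a uniform $2r$-tuple of distinct elements of $D$. We restrict to $G\in\mathcal G$, $N_p(G)\le4$, $(a,a')$ regular and the tuple $(G,a,a',\beta)$ not bad. By Proposition 6 and Lemmas 2, 9, 10, within $a\not\sim a'$ this excludes only an event of probability at most $\frac{23}p+o(1)$.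

**Step 3: bounding (F1).** The vector $v$ is nonconstant since $A_\kappa\mathbf 1=(d-\kappa)\mathbf 1\ne0$. Its reduction $w$ (with $S=\emptyset$) has level sets of size at most $2n/p$, as $G\in\mathcal G$. So $\mathbf P(v_a=v_{a'}\mid G)\le\mathbf P(w_a=w_{a'}\mid G)\le\frac2p$.

**Step 4: bounding (F2).** Call $(G,a,a')$ a *bad pair* if the conditions defining badness hold with some nonconstant $w$ satisfying $A_\kappa w\in\mathrm{span}(\mathbf e_a,\mathbf e_{a'},\mathbf 1)$. Then every $\beta$ gives a bad tuple, so bad pairs have already been excluded. Let $(G,a,a')$ be non-bad, with $G\in\mathcal G$, $N_p(G)\le4$, $(a,a')$ regular, and $N_1\ge1$. Choose $0\ne v\in K_1$ as a function of the class. By Lemma 7(a), $A_\kappa v\in\mathbb Qx$, so $v$ is nonconstant, as $A_\kappa\mathbf 1=(d-\kappa)\mathbf 1\notin\mathbb Qx$. Let $w$ be its reduction with $S=\{a,a'\}$. By non-badness, for each $i$ more than $\omega\ge h_p$ elements of $N(a)\setminus N(a')\subset D$ have $w\ne i$. As $z'\cdot\mathbf 1=0$, $z'\cdot v=\alpha p^j\,z'\cdot w_0$, so $z'\cdot v=0$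 forces $2z'\cdot w=0$ in $\mathbb F_p$. Given $(G,a,a')$, $B_{\rm new}$ is a uniform $\ell$-subset of $D$ with $\ell\ge d/8$. Lemma 8 gives $\mathbf P(z'\cdot v=0\mid G,a,a')\le\frac2p$.

**Step 5: bounding (F3) by decoupling few coordinates.** Now the coincidence is quadratic: by Lemma 7(d), $N(G')\ge1$ iff $z'\cdot Cz'=-\kappa/2$. We make it linear by resampling a part of $z'$. The part must be bounded in size: the difference vector $u$ below will satisfy "$A_\kappa u$ is supported on the resampled coordinates and $a,a'$", and Proposition 6 and Lemma 10 apply only to a bounded number of exceptional coordinates. This is what the tuple $\beta$ is for.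

Let $N_1=0$ (a property of the class) and let the tuple be non-bad as in Step 2. Realize $B_{\rm new}$ by $z'=Y_1+Y_2$,
$$Y_1=\tfrac12\sum_{j\le r}\eta_j(\mathbf e_{\beta_{2j-1}}-\mathbf e_{\beta_{2j}}),\qquad Y_2=\tfrac12(\mathbf 1_{B''}-\mathbf 1_{D''\setminus B''}),\quad D''=D\setminus\{\beta_1,\dots,\beta_{2r}\},$$
with i.i.d. uniform signs $\eta_j$ and an independent uniform subset $B''\subset D''$ of half size. Averaged over the uniform $\beta$, this makes $B_{\rm new}$ a uniform $\ell$-subset of $D$ given $(G,a,a')$, because its law is invariant under permutations of $D$. Note $Y_1,Y_2\in W$, and that $C$ depends only on the class. Put $q(Y_1,Y_2)=(Y_1+Y_2)\cdot C(Y_1+Y_2)$, and let $Y_1'$ be an independent copy of $Y_1$. Conditionally on $(G,a,a',\beta)$, Cauchy–Schwarz in the form $(\mathbf E f(Y_2))^2\le\mathbf Ef(Y_2)^2$, with $f$ the conditional probability given $Y_2$, yields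
$$\mathbf P(q=-\kappa/2)^2\le\mathbf P\big(q(Y_1,Y_2)=q(Y_1',Y_2)=-\kappa/2\big)\le\mathbf P(Y_1=Y_1')+\mathbf P\big(Y_1\ne Y_1',\ u\cdot Y_2=\sigma\big),$$
where
$$u=2C(Y_1-Y_1')\in W,\qquad\sigma=Y_1'\cdot CY_1'-Y_1\cdot CY_1.$$
Here we used that $C$ is symmetric on $W$: for $w,w'\in W$, $w\cdot Cw'=B_\kappa Cw\cdot Cw'=Cw\cdot B_\kappa Cw'=Cw\cdot w'$.

First, $\mathbf P(Y_1=Y_1')=2^{-r}\le\frac1p$. If $Y_1\ne Y_1'$, then $u\ne0$, $B_\kappa u=2(Y_1-Y_1')$, and
$$A_\kappa(G)u=2(Y_1-Y_1')+(z\cdot u)x\in\mathrm{span}(\mathbf e_a,\mathbf e_{a'},\mathbf e_{\beta_1},\dots,\mathbf e_{\beta_{2r}}).$$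
Hence $u$ is nonconstant: otherwise $A_\kappa u$ would be a nonzero multiple of $\mathbf 1$, which is not $(2r+2)$-sparse. Let $w$ be its reduction with $S=\{a,a',\beta_1,\dots,\beta_{2r}\}$. By non-badness, for each $i$ more than $\omega$ elements of $N(a)\setminus N(a')\subset D$ have $w\ne i$; hence so do at least $\omega+1-2r\ge h_p$ elements of $D''$. As $Y_2\cdot\mathbf 1=0$, $u\cdot Y_2=\sigma$ means $w_0\cdot(2Y_2)=2\sigma/(\alpha p^j)$. Given $(Y_1,Y_1')$, the vector $w_0$ and the right side are fixed. The probability is $0$ if the right side is not an integer; otherwise reduce modulo $p$ and apply Lemma 8 to $D''$, of size $2(\ell-r)$ with $\ell-r\ge2$ for $n$ large: it is at most $\frac2p$. So $\mathbf P(q=-\kappa/2)\le\sqrt{3/p}$.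

**Step 6: conclusion.** Altogether $\mathbf P(\text{fail})\le\frac2p+\frac2p+\sqrt{3/p}+\frac{23}p+o(1)$, and (6) gives
$$\limsup_{n\to\infty}\mathbf P(\det A_\kappa=0)\le\frac{15}2\Big(\frac{27}p+\sqrt{\frac3p}\Big)$$
for every fixed prime $p\ge23$. The left side does not depend on $p$. Letting $p\to\infty$ proves Theorem 1. With Section 2, Theorem 2 follows: the conjecture is true. $\blacksquare$

## 12. Complements of graphs and degrees above $n/2$

The freedom in $\kappa$ pays off for dense graphs.

**Theorem 3.** Let $nd$ be even, $\min(d,\,n-1-d)\to\infty$, and let $\kappa_n$ be any integers. Then a.s. $A(n,d)$ has no eigenvector orthogonal to $\mathbf 1$ with eigenvalue $\kappa_n$. In particular $A(n,d)$ is a.s. non-singular.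

*Proof.* Passing to subsequences, we may assume that one of the following cases holds throughout. If $d\le n/2$ and $\kappa_n\ne d$, this is Theorem 1. If $d\le n/2$ and $\kappa_n=d$, it holds on $\Lambda$, since $C_0\sqrt d<d$ for large $d$. If $d>n/2$, the complement is a uniform random $\bar d$-regular graph with $\bar d=n-1-d<n/2$, $\bar d\to\infty$, and $n\bar d=n(n-1)-nd$ even. On $\mathbf 1^\perp$ we have $A=-(I+\bar A)$, so eigenvalue $\kappa_n$ of $A$ on $\mathbf 1^\perp$ corresponds to eigenvalue $-1-\kappa_n$ of $\bar A$ on $\mathbf 1^\perp$; apply the first two cases. For non-singularity take $\kappa_n=0$: $A$ preserves $\mathbf 1^\perp$ and $A\mathbf 1=d\mathbf 1\ne0$, so a nonzero kernel vector lies in $\mathbf 1^\perp$. $\square$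

Combining with [H], again by passing to subsequences along which $d$ is constant or tends to infinity: for every $\omega(n)\to\infty$, $A(n,d)$ is a.s. non-singular whenever $3\le d\le n-1-\omega(n)$. By Section 1 the lower limit $3$ is optimal, and the range cannot reach $n-3$ or $n-2$. The case where $n-1-d\ge3$ stays bounded is equivalent to $-1$ a.s. not being an eigenvalue of a random regular graph of fixed degree $n-1-d$; it lies outside the conjecture, and no claim about it is made here.
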